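# Cliques by adaptive probing in $G(n,p)$: why greedy plus exhaustive search is optimal

## 1. Coins, probes and the exponent $\alpha_\star(\delta)$

Fix $p\in(0,1)$ and put $b=1/p$. Throughout, $\log=\log_b$, $\ln$ is the natural logarithm, and $L=\log n$. Thus $n=b^L$ and $n^x=b^{xL}=p^{-xL}$. For $p=\frac12$ the logarithm is binary.

**Definition (random graph as coins).** In $G(n,p)$ every pair of vertices of $V$, $|V|=n$, carries an independent coin which is *positive* (the pair is an edge) with probability $p$. In $G(\infty,p)$ the vertex set is countably infinite. For $S\subset V$ let $N(S)$ be the set of common neighbors of $S$, with $N(\emptyset)=V$. Then $N(S)\cap S=\emptyset$ and $N(S\cup S')=N(S)\cap N(S')$.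

*Example.* For fixed $S$ each $x\notin S$ lies in $N(S)$ with probability $p^{|S|}$. So $|N(S)|$ has mean $(n-|S|)p^{|S|}$, and a set of size $\frac12L$ has about $\sqrt n$ common neighbors.

**Definition (adaptive algorithm).** An adaptive algorithm queries pairs one after another and each time sees the coin of the pair. Each query may depend on all earlier answers. The algorithm may be randomized and has unlimited computing power; only queries are counted.

*Example.* Search for a triangle on $\{1,2,3,4\}$ with four queries. Query $12$ and stop if it is negative. Otherwise query $13$; if it is positive, query $23$; if it is negative, query $14$ and, if that is positive, $24$. At most four queries are made, and a triangle is seen with probability $p\,(p\cdot p+(1-p)\,p\cdot p)=p^3(2-p)$. Four queries fixed in advance contain at most one triangle, since two triangles need at least five edges, so they show a triangle with probability at most $p^3$. Adaptivity helps.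

**Definition (finding a clique).** The algorithm *finds* a clique of size $\ge s$ if it outputs a set of at least $s$ vertices which is a clique of $G$. The pairs of the output need not all have been queried.

*Example.* Outputting a fixed $m$-set without any query succeeds with probability $p^{\binom m2}$.

**Definition (the exponent).** For $\delta>0$ let $\alpha_\star(\delta)$ be the supremum of all $\alpha$ such that, for all sufficiently large $n$, some algorithm making at most $n^\delta$ adaptive queries in $G(n,p)$ finds a clique of size at least $\alpha\log n$ with probability at least $\frac12$.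

*Example.* If $\delta\ge2$, all pairs may be queried, so $\alpha_\star(\delta)$ is governed by the clique number $\omega(G)$, which is $(2+o(1))\log n$ with high probability (w.h.p.). Hence $\alpha_\star(\delta)=2$.

**Definition (online Ramsey number).** On an infinite board Builder exposes edges one at a time, and Painter colors each one red or blue at once. Let $\tilde r(m,m)$ be the least number of turns in which Builder can force a monochromatic $K_m$.

*Example.* $\tilde r(2,2)=1$: any single edge is a monochromatic $K_2$.

The following textbook facts are used.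

* *Clique number:* $\omega(G(N,p))=(2+o(1))\log_bN$ w.h.p. as $N\to\infty$.
* *Chernoff:* if $Y$ is binomial with mean $\mu$, then $P(|Y-\mu|\ge\tau\mu)\le2e^{-\tau^2\mu/3}$ for $0<\tau\le1$, and $P(Y\le\mu/2)\le e^{-\mu/8}$.
* *Markov's inequality,* and the fact that a martingale has constant expectation.

**The question.** How large a clique can be found with $n^\delta$ adaptive probes, $1\le\delta<2$? The problem is posed, for $p=\frac12$, in "Finding cliques in random graphs by adaptive probing" (https://mracz.princeton.edu/RACZ_RSA_20190716.pdf). The known bounds are $1+\frac\delta2\le\alpha_\star(\delta)\le2$, and the task is to determine $\alpha_\star(\delta)$ with proof. The answer is the lower bound.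

**Theorem 1.** Let $\delta\in[1,2)$.

(a) For each $\alpha<1+\frac\delta2$ there is an algorithm making at most $n^\delta$ queries in $G(n,p)$ that finds a clique of size $\ge\alpha\log n$ with probability $1-o(1)$.

(b) For each $\alpha>1+\frac\delta2$ there are $c>0$ and $n_0$ (depending on $\alpha,\delta,p$) such that for $n\ge n_0$ every algorithm making at most $n^\delta$ adaptive queries finds a clique of size $\ge\alpha\log n$ with probability at most $n^{-c\log n}$.

Hence $\alpha_\star(\delta)=1+\frac\delta2$ for every $\delta\in[1,2)$. The order in (b) is optimal up to $c$: a fixed $m$-set with $m=\lceil\alpha\log n\rceil$ is a clique with probability $p^{\binom m2}=n^{-O(\log n)}$.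

**Corollary 2.** For all $\delta>0$: $\alpha_\star(\delta)=\frac32\delta$ if $0<\delta\le1$; $\alpha_\star(\delta)=1+\frac\delta2$ if $1\le\delta\le2$; $\alpha_\star(\delta)=2$ if $\delta\ge2$.

**Corollary 3.** The least number of adaptive queries needed to find (with all pairs queried) a $K_m$ in $G(\infty,p)$ with probability $\ge\frac12$ is $p^{-(2/3+o(1))m}$ as $m\to\infty$.

**Corollary 4.** $\tilde r(m,m)\ge2^{(2/3-o(1))m}$.

## 2. Three computations by hand

**A single edge.** To find a $K_2$ with all pairs queried, every strategy with $q$ distinct queries succeeds with probability $1-(1-p)^q$. Adaptivity is irrelevant here; it enters with the first triangle, as in the example above.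

**All pairs.** For any $m$ a union bound over $m$-sets gives
$$P(\omega(G)\ge m)\le\binom nm p^{\binom m2}\le b^{\,mL-\binom m2}.\tag{1}$$
With $m=\lceil\alpha L\rceil$ the exponent is $(\alpha-\frac{\alpha^2}2)L^2+O(L)$, which is negative exactly when $\alpha>2$. So $\alpha_\star\le2$.

**Linear budget, $\delta=1$.** Pure greedy takes a vertex, queries it to everything, keeps the neighbors, and repeats. This costs about $n+pn+p^2n+\dots=O(n)$ queries and yields about $L$ vertices. It is better to stop after about $\frac12L$ vertices, when about $\sqrt n$ candidates remain: all pairs among them cost at most $n$ queries, and they contain a clique of size about $2\cdot\frac12L$. The total is $\frac32L=(1+\frac\delta2)L$.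

## 3. Greedy until $n^{\delta/2}$ candidates remain

**Proof of Theorem 1(a).** Let $\alpha<1+\frac\delta2$. Choose a small $\varepsilon>0$, $\varepsilon<\frac18$, with $(1-\frac\delta2)+(2-\varepsilon)(\frac\delta2-2\varepsilon)>\alpha$; this is possible because the left side tends to $1+\frac\delta2$ as $\varepsilon\to0$.

**Greedy phase.** The purpose is to build $(1-\frac\delta2)L$ clique vertices cheaply. Let $C_0$ be a set of $\lfloor n^{1-\varepsilon}\rfloor$ vertices and $k=\lceil(1-\frac\delta2)L\rceil$. For $0\le i<k$ pick $v_i\in C_i$, query $v_i$ to all of $C_i\setminus\{v_i\}$, and let $C_{i+1}$ be the set of neighbors found. Earlier queries all involve some $v_j\notin C_i$, $j<i$, so the coins are fresh and, given the past, $|C_{i+1}|\sim\mathrm{Bin}(|C_i|-1,p)$. As long as sizes have been typical, $|C_i|\ge\frac12n^{1-\varepsilon}p^k\ge\frac p2n^{\delta/2-\varepsilon}=n^{\Omega(1)}$. Chernoff with $\tau=L^{-2}$ then gives $|C_{i+1}|=(1+O(L^{-2}))\,p\,|C_i|$ except with probability $e^{-n^{\Omega(1)}}$. There are $O(L)$ rounds, so w.h.p. this holds in all of them. The product of the errors is $1+O(L^{-1})$,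 hence $|C_k|=\Theta(n^{1-\varepsilon}p^k)=\Theta(n^{\delta/2-\varepsilon})$. The number of queries is $\sum_{i<k}|C_i|=O(n^{1-\varepsilon})$, a geometric sum.

**Exhaustive phase.** The purpose is to take the best clique among the remaining candidates. Query all pairs in $C_k$. The total is $O(n^{1-\varepsilon}+n^{\delta-2\varepsilon})\le n^\delta$ because $\delta\ge1$ (abort if sizes are atypical). The graph on $C_k$ is a fresh $G(|C_k|,p)$, so w.h.p. it has a clique of size at least $(2-\varepsilon)\log|C_k|\ge(2-\varepsilon)(\frac\delta2-2\varepsilon)L$. Each $v_i$ is adjacent to all later $v_j$ and to all of $C_k$. So we have a clique of size at least $(1-\frac\delta2)L+(2-\varepsilon)(\frac\delta2-2\varepsilon)L\ge\alpha L$, and all its pairs have been queried. $\square$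

The rest of the notes, up to the corollaries, proves Theorem 1(b).

## 4. Cutting a run into light steps and declarations

Fix $\delta\in[1,2)$. Lowering $\alpha$ only makes (b) stronger, so let $\alpha=1+\frac\delta2+\eta$ with $0<\eta\le\frac12$. Put
$$m=\lceil\alpha L\rceil\le3L,\qquad\kappa=1-\tfrac\delta2>0,\qquad D=\tfrac\delta2L,\qquad q=\lfloor n^\delta\rfloor .$$
All inequalities are claimed for large $n$, where "large", and the constants in $O,\Omega$, may depend on $p,\delta,\eta$.

**Reductions.** Fix the best random seed: the algorithm is now deterministic, and we may assume its queries are distinct. It outputs an $m$-set $Q$ (a subset of its clique if that is larger) or fails. At the end let it also query all pairs inside $Q$ not yet queried, for a total of at most $q+\binom m2\le2q$ queries. *Success* means that $Q$ is a clique; then all its pairs have been revealed and are positive.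

**Definition (steps, light, heavy).** Let $D_0=\lceil n^{\delta/2}\rceil$. The run is cut into steps $t=1,2,\dots$, and a set $X_t$ of *heavy* vertices is kept, $X_0=\emptyset$; all others are *light*.

* A query with a heavy endpoint causes no step: its answer is already revealed.
* A query of a pair of light vertices is a *light step*, revealing that pair.
* Once a vertex has been in $D_0$ light steps it is *declared* heavy before the algorithm continues. A *declaration step* reveals all its still unrevealed pairs. One vertex is declared per step; if both endpoints of a light step reach $D_0$, two declaration steps follow.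

Let $\Lambda_t(v)$ be the list, in time order, of the partners of $v$ in light steps up to and including step $t$. View $X_t$ also as a list, in order of declaration.

*Example.* Let $D_0=2$ and let the queries be $12,13,14,23$. Steps 1 and 2 are the light steps $12$, $13$; step 3 declares vertex $1$. The query $14$ causes no step. Step 4 is the light step $23$; now $2$ and $3$ have both been in two light steps, so steps 5 and 6 declare them. At the end $\Lambda(1)=(2,3)$, $\Lambda(2)=(1,3)$, $\Lambda(3)=(1,2)$, and the heavy list is $(1,2,3)$.

We record the facts that will be used. Let $\mathcal H_t$ be the history after $t$ steps.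

* The nature of step $t+1$ (which pair, or which vertex) is determined by $\mathcal H_t$. Hence so are the lists $\Lambda_{t+1}(v)$ and $X_{t+1}$.
* Given $\mathcal H_t$, all unrevealed coins are independent with bias $p$.
* A pair with no endpoint in $X_t$ can have been revealed by step $t$ only in a light step.
* Each heavy vertex uses $D_0$ of the at most $2\cdot2q$ endpoint slots of light steps, so there are at most $4q/D_0\le4n^{\delta/2}$ heavy vertices. There are at most $2q+n\le n^3$ steps.
* The entries of $\Lambda_t(v)$ are distinct and $|\Lambda_t(v)|\le D_0$. Let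
$$\mathcal L_t=\{\Lambda_s(v):s\le t,\ v\in V\}\cup\{X_s:s\le t\}.$$
There are at most $n^5$ lists in total, each of size at most $4n^{\delta/2}$.

The threshold $n^{\delta/2}$ balances two lengths: light vertices have lists of length at most $D_0$, and the list of all heavy vertices has length of the same order.

**Lemma 1.** Coins are revealed sequentially; before each reveal it is decided from the past whether that coin is *marked*. Then for every real $z$,
$$P(\text{at least }z\text{ marked coins are revealed and all marked coins are positive})\le p^z .$$

*Proof.* Let $M=p^{-\#\text{marked so far}}\,\mathbf 1[\text{all marked so far are positive}]$. Revealing an unmarked coin does not change $M$. Revealing a marked coin multiplies it by $p^{-1}$ with probability $p$ and by $0$ otherwise. So $M$ is a martingale with mean $1$. On the event in question its final value is at least $p^{-z}$; apply Markov's inequality. $\square$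

*Example.* Mark the pairs inside a fixed $m$-set $Q$: the probability that all of them are revealed and positive is at most $p^{\binom m2}$, for any adaptive algorithm. Summing over all $Q$ gives (1) again.

## 5. Naming vertices by short lists, and how greedy defeats the list bound

**The plain union bound.** For $\alpha<2$ the expected number of $m$-cliques in $G$ is $b^{(\alpha-\alpha^2/2)L^2+o(L^2)}$, which is huge. A bound that ignores the budget $q$ therefore cannot go below $2$. Each vertex of $Q$ costs a factor $n=b^L$ to name, and this is too much.

**Cheaper names.** Follow the run and name the vertices of $Q$ one by one, each at the moment it first meets what has been named. A coin of $Q$ revealed after both its endpoints have been named can be marked, and pays a factor $p$ by Lemma 1. If $u$ enters the list $\Lambda(\pi)$ of a named vertex $\pi$, or the heavy list, it can be named by its position there, at a cost of at most about $n^{\delta/2}=b^D$ instead of $b^L$. The drawback is that pairs from $u$ to heavy named vertices are already revealed and pay nothing. To compensate, let $H$ be the set of heavy named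 vertices, $h=|H|$. Since $u\in N(H)$ and the rows of $H$ are known, it suffices to give the position of $u$ in $X\cap N(H)$, where $X$ is the list. *If* we had
$$|X\cap N(H)|\lesssim n^{\delta/2}p^{h},$$
then with $l$ light named vertices the net exponent of one naming would be $(D-h)-l$ as long as $h\le D$: cost $D-h$, payment $l$. This is $D$ minus the number of vertices already named. Naming all of an $m$-clique would have exponent $\sum_{i<m}(D-i)=\frac12m(\delta L-m)+O(L)$, which is negative for $m>\delta L$.

**The exact point of failure.** This would prove too much. Run the greedy algorithm of Section 3 with small $\varepsilon$. It succeeds w.h.p. with a clique of size near $(1+\frac\delta2)L$, which exceeds $\delta L$ since $\delta<2$. Vertices of $C_k$ are in at most $k+|C_k|<D_0$ light steps and stay light. For $i\ge(\kappa-\frac\varepsilon2)L$ the vertex $v_i$ is in at most $i+|C_i|\le i+2n^{\delta/2-\varepsilon/2}<D_0$ light steps and stays light. So at most $(\kappa-\frac\varepsilon2)L+1\le D$ vertices of the clique are heavy (note $\kappa\le\frac\delta2$ as $\delta\ge1$). The hypothetical list bound must therefore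 fail, and one sees where. Let $|C_i|-1\ge D_0$, so that $v_i$ becomes heavy, and let $X=\Lambda(v_i)$, $S=\{v_0,\dots,v_{i-1}\}$. The $D_0$ entries of $X$ lie in $C_i\subset N(S)$, except for at most $i$ of them, which are earlier $v_j$. Hence $|X\cap N(S)|\ge D_0-i$, and not about $D_0p^i$. *The algorithm chooses its queries inside common neighborhoods it already knows.*

**How the obstacle is passed.** If $|X\cap N(S)|$ is too large, then $S$ contains a subset along which $X$ shrinks too slowly. We call such subsets strong. Lemma 2 shows that each $X$ has only $n^{o(L)}$-like many strong sets (precisely $n^{\nu L}$ with a tiny $\nu$), so that, unlike a general set of $cL$ vertices, they can be named almost for free. Let $K$ be the union of the strong sets inside $Q$.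

* While $|K|<\kappa L$, run the naming argument on $Q\setminus K$, where the list bound is true. In the regime $h\le D$ above it excludes $|Q\setminus K|>\delta L$, and $\delta L+\kappa L=(1+\frac\delta2)L$.
* If $|K|$ reaches $\kappa L$, use $K$ as an almost free start, and name the other $\rho=m-\kappa L$ vertices at full price $L$. The exponent is $\rho L-\rho(m-\rho)-\frac12\rho^2=\rho\big(L-\frac{m+\kappa L}2\big)$, negative exactly when $m>(2-\kappa)L=(1+\frac\delta2)L$.

Both thresholds are $(1+\frac\delta2)L$. The second point is only a heuristic, because at the time $K$ appears, pairs at $K$ have long been revealed. Lemma 4 makes it rigorous.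

## 6. Strong pairs are rare

The parameters, fixed for the rest of the proof, are
$$\tau=\tfrac\eta{1000},\qquad\gamma=\tfrac\eta{3000},\qquad\zeta=\tfrac{\eta^2}{100},\qquad\xi=\tfrac{\zeta\eta}6,\qquad\nu=\tfrac{\xi\gamma}{36}.$$

**Definition (strong).** For $X,S\subset V$ with $1\le|S|\le3L$, the pair $(X,S)$ is *strong* if $|X\cap N(S)|\ge n^\gamma$ and
$$|X\cap N(S)|\ge p^{(1-\gamma)|S\setminus S''|}\,|X\cap N(S'')|\qquad\text{for all }S''\subsetneq S.$$

*Example.* In the greedy run of Section 5, $(X,S)=(\Lambda(v_i),\{v_0,\dots,v_{i-1}\})$ with $i\ge1$ is strong: $|X\cap N(S)|\ge D_0-i\ge n^\gamma$, and for $S''\subsetneq S$ we have $p^{(1-\gamma)|S\setminus S''|}|X\cap N(S'')|\le p^{1-\gamma}D_0\le D_0-i$. On the other hand, w.h.p. no $(V,\{v\})$ is strong, since all degrees are $(1+o(1))pn<p^{1-\gamma}n$.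

**Lemma 2.** With probability $\ge1-2^{-n^{\Omega(1)}}$: for every $X\subset V$ at most $n^{\nu L}$ sets $S$ have $(X,S)$ strong.

*Proof.* Let $X$ be a violating set. We extract from it a structure in $G$ that does not mention $X$, and then show that this structure is very unlikely.

**Step 1: spread out the strong sets.** This step removes a common part, so that random strong sets hardly overlap. By pigeonhole on the size there are $s\le3L$ and a family $\mathcal S$ of $s$-sets, all strong with $X$, with $|\mathcal S|\ge n^{\nu L}/(3L)$. Let $\beta=\nu/12$ and $\mathcal S_Z=\{S\in\mathcal S:Z\subset S\}$. Let $Z$ be of maximum cardinality with $|\mathcal S_Z|\ge n^{-\beta|Z|}|\mathcal S|$; such $Z$ exists as $\emptyset$ qualifies, and $|Z|\le s\le3L$ as $\mathcal S_Z\ne\emptyset$. Put $g=s-|Z|$. Then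
$$n^g\ge|\mathcal S_Z|\ge n^{-3\beta L}\,\frac{n^{\nu L}}{3L}=\frac{n^{3\nu L/4}}{3L}\ge n^{\nu L/2},$$
so $g\ge\omega L$ with $\omega:=\nu/2$. Let $\mathcal W=\{S\setminus Z:S\in\mathcal S_Z\}$, a family of $g$-sets, let $W$ be uniform in $\mathcal W$, and let $X'=X\cap N(Z)$. For nonempty $W'\subset V\setminus Z$ the set $Z\cup W'$ is larger than $Z$, so by maximality $|\mathcal S_{Z\cup W'}|<n^{-\beta(|Z|+|W'|)}|\mathcal S|\le n^{-\beta|W'|}|\mathcal S_Z|$. That is,
$$P(W'\subset W)\le n^{-\beta|W'|}\qquad\text{for every nonempty }W'\subset V\setminus Z.\tag{2}$$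
Strongness of $Z\cup W$, with $S''=Z\subsetneq Z\cup W$, gives for every $W\in\mathcal W$
$$|X'\cap N(W)|\ge\mu:=\max\big(n^\gamma,\;p^{(1-\gamma)g}|X'|\big).$$

**Step 2: find many vertices joined to a typical fraction of $\mathcal W$.** For $x\in X'$ let $f(x)=P(W\subset N(\{x\}))$. Then $\sum_{x\in X'}f(x)=E|X'\cap N(W)|\ge\mu$. The $x$ with $f(x)<\mu/(2|X'|)$ contribute at most $\mu/2$, so the others contribute at least $\mu/2$. For these others $\frac12p^{(1-\gamma)g}\le f(x)\le1$, so they fall into $O(L)$ dyadic levels. Hence for some $\varphi=2^{-a}\le1$ with $\varphi\ge\frac12p^{(1-\gamma)g}$, the set $Y=\{x\in X':\varphi/2<f(x)\le\varphi\}$ satisfies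
$$|Y|\varphi\ge\sum_{x\in Y}f(x)\ge\frac{n^\gamma}{O(L)}.$$

**Step 3: sample a short list of sets $W_i$.** The aim is to replace $\mathcal W$ by few sets while keeping two properties. Put
$$k_0=\lceil20/(\gamma\omega)\rceil,\quad j_0=\lceil10k_0/\beta\rceil,\quad M=\lceil32\ln n/\varphi\rceil\le65\ln n\cdot p^{-(1-\gamma)g}\le n^4;$$
the last bound holds because $p^{-g}\le n^3$. The graph is fixed here; sample $W_1,\dots,W_M$ independently and uniformly from $\mathcal W$.

* For $x\in Y$ the number of $i$ with $W_i\subset N(\{x\})$ is binomial with mean $Mf(x)\ge16\ln n$. By Chernoff it is at least $8\ln n\ge k_0$ except with probability at most $n^{-2}$. So with probability $\ge1-n^{-1}$ this holds for all $x\in Y$.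
* Let $i_1,\dots,i_{k_0}$ be distinct indices. Given $W_{i_1},\dots,W_{i_{j-1}}$, their union lies in $V\setminus Z$ and has at most $3k_0L$ elements. By (2) and a union bound over its $j_0$-subsets,
$$P\Big(\exists j\le k_0:\Big|W_{i_j}\cap\bigcup_{l<j}W_{i_l}\Big|\ge j_0\Big)\le k_0\,(3k_0Ln^{-\beta})^{j_0}\le n^{-\beta j_0/2}\le n^{-5k_0}.$$
There are at most $n^{4k_0}$ index tuples. So with probability $1-o(1)$ any $k_0$ distinct indices satisfy $|\bigcup_jW_{i_j}|\ge k_0(g-j_0)$, which we call the *union property*.

Fix an outcome with both properties.

**Step 4: make the vertices disjoint from the sets.** This gives independence later. Let $Y'=Y\setminus\bigcup_iW_i$. Since $M\le33\ln n/\varphi$ and $|Y|\ge n^\gamma/(O(L)\varphi)$, we have $|\bigcup_iW_i|\le3LM\le|Y|/2$. So $|Y'|\ge|Y|/2\ge Mn^{\gamma/2}$. Thus $G$ has the following property, which does not mention $X$: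

*there are $g\in[\omega L,3L]$ and $M\le n^4$ with $M\le65\ln n\,p^{-(1-\gamma)g}$, $g$-sets $W_1,\dots,W_M$ with the union property, and a set $Y'$ disjoint from $\bigcup W_i$ with $|Y'|=y\ge Mn^{\gamma/2}$, such that every $x\in Y'$ is joined completely to at least $k_0$ of the $W_i$.*

**Step 5: bound the probability of this property.** For fixed sets, the events for different $x\in Y'$ depend on the disjoint sets of coins between $x$ and $\bigcup W_i$, so they are independent. By a union bound over $k_0$-tuples of indices each has probability at most
$$M^{k_0}p^{k_0(g-j_0)}\le\big(65\ln n\;p^{-j_0}p^{\gamma g}\big)^{k_0}\le p^{\gamma gk_0/2}\le n^{-\gamma\omega k_0/2}\le n^{-10}.$$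
The second inequality holds because $p^{-\gamma g/2}\ge n^{\gamma\omega/2}\ge65\ln n\,p^{-j_0}$. The sets can be chosen in at most $n^{gM}n^y\le n^{2y}$ ways, as $gM\le3LM\le y$. So the property has probability at most $\sum_{g,M}\sum_{y\ge n^{\gamma/2}}n^{2y-10y}\le2^{-n^{\Omega(1)}}$. $\square$

**Lemma 3.** Let $s_1=\lceil(1-\tau)L\rceil$. With probability $\ge1-2^{-n^{\Omega(1)}}$, $|N(S)|\le n^{2\tau}$ for all $|S|=s_1$.

*Proof.* Let $y=\lceil n^{2\tau}\rceil$. Since $s_1\le L$ and $np^{s_1}\le n^\tau$, the probability that some $|S|=s_1$ has $|N(S)|\ge y$ is at most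
$$n^{s_1}\binom nyp^{s_1y}\le n^L\Big(\frac{en\,p^{s_1}}y\Big)^y\le n^L(en^{-\tau})^y\le2^{-n^{\Omega(1)}}.$$
Otherwise $|N(S)|\le y-1<n^{2\tau}$. $\square$

## 7. Cores, and independent continuations from a core

**Definition (core).** Let $\mathcal D_t$ be the set of all $S\subset X_t$ such that $(X,S)$ is strong for some $X\in\mathcal L_t$. Its elements are the *cores* at time $t$.

*Example.* In the greedy run, once $v_0,\dots,v_{i-1}$ are heavy and $\Lambda(v_i)$ has reached length $D_0$, the set $\{v_0,\dots,v_{i-1}\}$ is a core, by the example in Section 6.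

After step $t$ the rows of $X_t$ are revealed, so $N(S'')$ is known for all $S''\subset X_t$, and $\mathcal D_t$ is $\mathcal H_t$-measurable. Strongness is a property of $G$, and $X_t,\mathcal L_t$ increase with $t$, so $\mathcal D_t$ is increasing; $\mathcal D_0=\emptyset$. On the event of Lemma 2, $|\mathcal D_t|\le n^5n^{\nu L}\le n^{2\nu L}$.

To have this bound always, put $\mathcal D_0'=\emptyset$, and for $t\ge1$ let $\mathcal D'_t=\mathcal D_t$ if $|\mathcal D_t|\le n^{2\nu L}$ and $\mathcal D'_t=\mathcal D'_{t-1}$ otherwise. As $\mathcal D'_{t-1}\subset\mathcal D_{t-1}\subset\mathcal D_t$, this is increasing too. Let $\mathcal C_t$ be the set of unions of at most $3/\gamma$ (possibly zero) members of $\mathcal D'_t$. It is increasing and $\mathcal H_t$-measurable, $\mathcal C_0=\{\emptyset\}$, its members are subsets of $X_t$, and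
$$|\mathcal C_t|\le(1+n^{2\nu L})^{3/\gamma}\le n^{9\nu L/\gamma}=n^{\xi L/4}.\tag{3}$$
For $K\subset V$ let $\sigma_K$ be the first $t$ with $K\in\mathcal C_t$ ($\infty$ if there is none); this is a stopping time. Let $\mathrm{unq}_t(Q)$ be the number of pairs of $Q$ unrevealed after step $t$.

**Lemma 4.** With probability $\ge1-n^{-\Omega(L)}$ the following does *not* occur: success, and some $K\subset Q$ with $|K|\ge\kappa L$ and $\sigma_K<\infty$ has $\mathrm{unq}_{\sigma_K}(Q)>\zeta L^2$.

In words: once $\kappa L$ vertices of $Q$ form a member of $\mathcal C_t$, almost all of $Q$ must already have been revealed. The difficulty is the order of the two costs. At most $n^{\xi L/4}$ sets $K$ ever appear, but $K$ depends on the history, and at time $\sigma_K$ the history may be atypically favorable to $K$. A union bound over all $K$ costs $n^{|K|}$, more than one run can pay for. A high moment of the conditional success probability pays enough.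

*Proof.* For fixed $K$ with $\kappa L\le|K|\le m$ let
$$A_K=\{\text{success},\ K\subset Q,\ \sigma_K<\infty,\ \mathrm{unq}_{\sigma_K}(Q)>\zeta L^2\},\qquad b_K=\mathbf 1[\sigma_K<\infty]\,P(A_K\mid\mathcal H_{\sigma_K}).$$

**Step 1: express a moment of $b_K$ by replicas.** Let $T$ be a constant. Run the process up to $\sigma_K$. If $\sigma_K<\infty$, continue it $T$ times independently (*replicas* $1,\dots,T$), each time with fresh coins for all pairs unrevealed after step $\sigma_K$. Given $\mathcal H_{\sigma_K}$ the replicas are i.i.d. copies of the true continuation. So $E\,b_K^T$ is the probability that $\sigma_K<\infty$ and all $T$ replicas satisfy $A_K$. We take a union bound over the outputs $Q^1,\dots,Q^T\supset K$ of the replicas. Let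
$$V_0=K,\qquad V_i=V_{i-1}\cup Q^i,\qquad\rho_i=|Q^i\setminus V_{i-1}|\le m-|K|\le m-\kappa L.$$
Given $V_{i-1}$ and $\rho_i$, there are at most $2^{(T+1)m}n^{\rho_i}$ choices of $Q^i$: a subset of $V_{i-1}$, and $\rho_i$ new vertices.

**Step 2: count positive coins for fixed $Q^1,\dots,Q^T$.** Mark all coins revealed up to step $\sigma_K$ whose pair lies in some $Q^i$, and all coins of replica $i$ whose pair lies in $Q^i$. If all replicas satisfy $A_K$ with outputs $Q^1,\dots,Q^T$, all marked coins are positive, since $Q^i$ is a clique in replica $i$. Attribute to $i$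

* the pairs of $Q^i$ revealed by step $\sigma_K$ that meet $Q^i\setminus V_{i-1}$, and
* all pairs of $Q^i$ revealed after $\sigma_K$ in replica $i$.

Coins attributed to different indices are distinct. For coins revealed by $\sigma_K$: pairs of $Q^j$, $j<i$, lie inside $V_{i-1}$. For later coins: they belong to different replicas. All pairs of $Q^i$ are revealed by the end of replica $i$. So every pair of $Q^i$ meeting $Q^i\setminus V_{i-1}$ contributes a coin attributed to $i$, and so does each of the more than $\zeta L^2$ pairs of $Q^i$ unrevealed at $\sigma_K$. Hence at least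
$$z_i=\max\Big\{\tbinom{\rho_i}2+\rho_i(m-\rho_i),\ \zeta L^2\Big\}$$
coins are attributed to $i$, and by Lemma 1 the probability is at most $p^{\sum_iz_i}$.

**Step 3: compare names with payments.** We show $\rho_iL-z_i\le-\xi L^2$. If $\rho_i\ge\frac\zeta2L$, use $\rho_i\le m-\kappa L$ and $m+\kappa L\ge(1+\frac\delta2+\eta+1-\frac\delta2)L=(2+\eta)L$:
$$\rho_iL-z_i\le\rho_i\Big(L-m+\frac{\rho_i+1}2\Big)\le\rho_i\Big(L-\frac{m+\kappa L}2+\frac12\Big)\le\rho_i\Big(-\frac{\eta L}2+\frac12\Big)\le-\frac{\zeta\eta}6L^2=-\xi L^2.$$
If $\rho_i<\frac\zeta2L$, then $\rho_iL-z_i\le\frac\zeta2L^2-\zeta L^2=-\frac\zeta2L^2\le-\xi L^2$. There are at most $(m+1)^T$ choices of $(\rho_1,\dots,\rho_T)$, so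
$$E\,b_K^T\le b^{-T\xi L^2+O_T(L)}.$$

**Step 4: conclude.** Let $\theta=b^{-\xi L^2/2}$ and $T=\lceil10/\xi\rceil$. By Markov, $P(b_K\ge\theta)\le\theta^{-T}E\,b_K^T\le b^{-T\xi L^2/2+O(L)}\le b^{-5L^2+O(L)}$. There are at most $(n+1)^m\le b^{3L^2+o(1)}$ sets $K$. So with probability $\ge1-n^{-L}$ all $b_K<\theta$. Since $b_K$ is $\mathcal H_{\sigma_K}$-measurable, $P(A_K,\,b_K<\theta)=E\,b_K\mathbf 1[b_K<\theta]\le\theta P(\sigma_K<\infty)$. By (3), the number of $K$ with $\sigma_K<\infty$ is always at most $n^{\xi L/4}$. Therefore
$$P\Big(\bigcup_KA_K\Big)\le P(\exists K:b_K\ge\theta)+\theta\sum_KP(\sigma_K<\infty)\le n^{-L}+b^{-\xi L^2/2+\xi L^2/4}=n^{-\Omega(L)}.\qquad\square$$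

## 8. Anatomy of a successful run

Let $\mathcal G$ be the event that the run succeeds, the conclusions of Lemmas 2 and 3 hold, and the bad event of Lemma 4 does not occur. On $\mathcal G$ we have $\mathcal D'_t=\mathcal D_t$ for all $t$. *This section works on $\mathcal G$.*

**Step 1: stop before a large core union appears.** Let $\sigma^*$ be the first $t$ such that some $K'\in\mathcal C_t$ has $K'\subset Q$ and $|K'|\ge\kappa L$. If $\sigma^*<\infty$, such a $K'$ has $\sigma_{K'}=\sigma^*$, since an earlier appearance would make $\sigma^*$ smaller. So $\mathrm{unq}_{\sigma^*}(Q)\le\zeta L^2$ by Lemma 4. Put $t^*=\sigma^*-1$ (note $\sigma^*\ge1$, as $\mathcal C_0=\{\emptyset\}$), or $t^*=$ the final step if $\sigma^*=\infty$; in that case no pair of $Q$ is unrevealed. One step reveals at most $m-1$ pairs of $Q$, so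
$$\mathrm{unq}_{t^*}(Q)\le\zeta L^2+m-1\le2\zeta L^2.\tag{4}$$
Let $t_1$ be the first $t\le t^*$ with $|Q\cap X_t|\ge s_1$ (**Case B**), and $t_1=t^*$ if there is none (**Case A**). In Case B, $|Q\cap X_{t_1}|=s_1$, as one vertex is declared at a time.

**Step 2: remove the cores from $Q$.** The aim is a set $R$ on which the list bound holds. Start from $K=\emptyset$. While some core $S\in\mathcal D_{t_1}$, $S\subset Q$, adds at least $\gamma L$ new elements to $K$, replace $K$ by $K\cup S$. As $|Q|\le3L$, this stops after at most $3/\gamma$ rounds. So $K\in\mathcal C_{t_1}$ and $K\subset Q\cap X_{t_1}$; since $t_1<\sigma^*$, $|K|<\kappa L$. Let $R=Q\setminus K$. Every core $S\in\mathcal D_{t_1}$ with $S\subset R$ has $|S|<\gamma L$, since otherwise it would add at least $\gamma L$ new elements to $K$.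

**Step 3: the list bound on $R$.** *For $t\le t_1$, $X\in\mathcal L_t$, $S\subset R\cap X_t$:*
$$|X\cap N(S)|\le\mathsf b(|S|),\qquad\mathsf b(h):=n^{2\tau}\max(1,n^{\delta/2}p^h),\qquad\log\mathsf b(h)=(D-h)^++2\tau L.\tag{5}$$

*Proof.* If $|X\cap N(S)|<n^\gamma$, this is trivial as $\gamma<2\tau$. Otherwise let $S'\subset S$ maximize $\log|X\cap N(S')|+(1-\gamma)|S'|$. If $S'\ne\emptyset$, then $|X\cap N(S')|\ge|X\cap N(S)|\ge n^\gamma$, and maximality against all $S''\subsetneq S'$ says exactly that $(X,S')$ is strong. So $S'\in\mathcal D_t\subset\mathcal D_{t_1}$ is a core inside $R$, and $|S'|<\gamma L$; this also holds if $S'=\emptyset$. Comparing $S$ with $S'$, and using $|S|\le3L$,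
$$|X\cap N(S)|\le|X\cap N(S')|\,p^{(1-\gamma)(|S|-|S'|)}\le4n^{\delta/2}p^{|S|}\,n^{3\gamma}n^{\gamma}\le\mathsf b(|S|),$$
because $4\gamma=\frac\eta{750}<\frac\eta{500}=2\tau$. $\square$

**Step 4: pivots.** A vertex is to be named through the list of a named vertex. To start, we name a few vertices at full price so that every vertex with many light contacts in $R$ soon meets one. Let $C=\lceil\tau^{-1}\ln(10L)\rceil$. For $u\in R$ list its partners $v\in R$ in light steps $\{u,v\}$ at times $\le t_1$, in time order. Choose a random subset of $R$, each element independently with probability $\tau$. By Markov it has more than $2\tau|R|$ elements with probability at most $\frac12$. It misses the set of the first $C$ partners of some $u$ having at least $C$ partners with probability at most $3L(1-\tau)^C\le3Le^{-\tau C}\le0.3$. So some set $P\subset R$ has neither defect; fix the first one in a fixed order. Then $|P|\le6\tau L$.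

**Step 5: identification.** Elements of $P$ are identified at time $0$. An element $u\in R\setminus P$ is identified at the first step $\iota_u\le t_1$ that is either a light step $\{u,v\}$ with $v\in P$ or the declaration of $u$; if there is none, it is unidentified. At most one vertex is identified per step. Let $J_t$ be the set of elements identified by step $t\le t_1$. Every heavy element of $R$ is identified: $R\cap X_t=J_t\cap X_t$.

*Before step $\iota_u$ (up to and including $t_1$ if $u$ is unidentified),*
$$u\in R\setminus P\text{ is in fewer than }C\text{ light steps with elements of }R.\tag{6}$$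
Indeed the partners in these steps are not in $P$. If there were at least $C$, the first $C$ partners of $u$ would all lie outside $P$, contrary to the choice of $P$.

*If $u\in R\setminus P$ is identified at step $t$, then*
$$\text{all but at most }C\text{ of the pairs }\{u,v\},\ v\in J_{t-1}\setminus X_{t-1},\text{ are unrevealed before step }t.\tag{7}$$
Indeed neither $u$ nor $v$ was declared before step $t$, so an earlier reveal is a light step; use (6).

*If $u\in R$ is unidentified at $t_1$ (hence light and not in $P$), then*
$$\text{for all but at most }C\text{ of the }v\in R\setminus(X_{t_1}\cup\{u\})\text{ the pair }\{u,v\}\text{ is unrevealed after step }t_1,\tag{8}$$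
for the same reason.

Let $u_1,\dots,u_k$ be the identified elements of $R\setminus P$ in order of identification. With $t=\iota_{u_i}$, let $h_i=|J_{t-1}\cap X_{t-1}|$ and $l_i=|J_{t-1}\setminus X_{t-1}|$; so $h_i+l_i=|P|+i-1$. Let $h_e=|J_{t_1}\cap X_{t_1}|$ and $l_e=|J_{t_1}\setminus X_{t_1}|$.

## 9. A potential for the identification process

Naming $u_i$ will cost about $(D-h_i)^+$ and pay about $l_i$. The sum of the differences depends on the order of events, because light identified vertices can become heavy later. A potential bounds it by the final state alone: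
$$\sum_{i=1}^k\big((D-h_i)^+-l_i\big)\le\Phi(h_e,l_e)+O(L),\tag{9}$$
$$\Phi(h,l)=\tfrac12\big[D^2-(l-\lambda)^2\big],\qquad\lambda=\lambda(h)=(D-h)^+ .$$

*Example.* If only light identifications happen from $(0,0)$ to $(0,l)$, the left side is $\sum_{j<l}(D-j)=Dl-\frac{l^2}2+\frac l2$, and $\Phi(0,l)=Dl-\frac{l^2}2$.

*Proof of (9).* Let $(h,l)=(|J_t\cap X_t|,|J_t\setminus X_t|)$ be the state. It starts at $(0,|P|)$. Each element of $R$ is identified at most once and declared at most once, so there are at most $2|R|\le6L$ moves, of three kinds:

* light identification $(h,l)\to(h,l+1)$, with gain $\lambda-l$;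
* heavy identification (declaration of an element not yet identified) $(h,l)\to(h+1,l)$, with gain $\lambda-l$;
* conversion (declaration of a light identified element) $(h,l)\to(h+1,l-1)$, $l\ge1$, with gain $0$.

The sum of all gains is the left side of (9). We check that each gain is at most $\Delta\Phi+1$.

*Light identification:* $\Delta\Phi=\frac12[(l-\lambda)^2-(l+1-\lambda)^2]=\lambda-l-\frac12$.

*Heavy identification:* if $\lambda\ge1$, then $\lambda$ drops by $1$ and again $\Delta\Phi=\lambda-l-\frac12$. If $\lambda=0$, then $\Delta\Phi=0\ge-l$. If $0<\lambda<1$, then $\lambda$ drops to $0$, $\Delta\Phi=\frac12[(l-\lambda)^2-l^2]=-l\lambda+\frac{\lambda^2}2$, and $\Delta\Phi+1-(\lambda-l)=(l+1)(1-\lambda)+\frac{\lambda^2}2>0$.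

*Conversion:* if $\lambda\ge1$, both $l$ and $\lambda$ drop by $1$ and $\Delta\Phi=0$. If $\lambda=0$, then $\Delta\Phi=\frac12[l^2-(l-1)^2]=l-\frac12>0$. If $0<\lambda<1$, then $\Delta\Phi=\frac12[(l-\lambda)^2-(l-1)^2]\ge0$, since $l-\lambda\ge l-1\ge0$.

Finally $\Phi(0,|P|)=\frac12|P|(2D-|P|)\ge0$, since $|P|\le6\tau L\le2D$. Summing over at most $6L$ moves gives (9). $\square$

## 10. The code, its decoder and its price

We attach to each run in $\mathcal G$ a code from which the identified set can be reconstructed *online*. Then Lemma 1 applies for each fixed code, and we sum over codes.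

**Definition (true code).** The *true code* of a run in $\mathcal G$ consists of: the case (A/B); $t_1$; $|P|$ and the set $P$; $k$; $h_e,l_e$, and in Case B $\rho:=|R\setminus J_{t_1}|$; and for each $i\le k$ a symbol $(\text{type},\pi_i,h_i,r_i)$, where, with $t=\iota_{u_i}$,

* the type is "light" or "declaration", according to the step $\iota_{u_i}$;
* $\pi_i\in P$ is the other endpoint of that step (light type only);
* $r_i$ is the rank of $u_i$ in the list $\Lambda_t(\pi_i)\cap N(J_{t-1}\cap X_{t-1})$ (light type), respectively in $X_t\cap N(J_{t-1}\cap X_{t-1})$ (declaration type).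

In Case B the code also contains the index of $K$ in $\mathcal C_{t_1}$ (in some fixed enumeration) and the set $\mathrm{Rest}:=R\setminus J_{t_1}$, given by its positions in $N(Q\cap X_{t_1})$.

Here $u_i\in N(J_{t-1}\cap X_{t-1})$ because $R$ is a clique, and $u_i$ is the last entry of $\Lambda_t(\pi_i)$, respectively of $X_t$.

*Example.* Let $P=\{a\}$. Suppose no element of $R$ is heavy when step 5 is the light step $\{a,u\}$, $u\in R\setminus P$, and $\Lambda_5(a)=(x,y,u)$. The symbol is $(\text{light},a,0,3)$. Suppose later $a$ is declared and then $w\in R\setminus P$, not yet identified, is declared with resulting heavy list $(a,z,w)$, $z\notin R$. The relevant list is $(a,z,w)\cap N(\{a\})$; if $z$ is not adjacent to $a$, it is $(w)$ and the symbol is $(\text{declaration},1,1)$.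

**Decoding.** Given *any* code, the decoder follows the run and maintains $\hat J_t$, starting from $\hat J_0=P$ with the first symbol pending. At step $t\le t_1$, *before* the answers of step $t$ are revealed, it checks the pending symbol $(\cdot,\pi,h,r)$. It *fires*, that is, sets $\hat J_t=\hat J_{t-1}\cup\{u\}$ and passes to the next symbol (pending from step $t+1$ on), if all of the following hold:

* $|\hat J_{t-1}\cap X_{t-1}|=h$;
* step $t$ is a light step $\{\pi,u\}$ with $u\notin\hat J_{t-1}$ (resp. the declaration of some $u\notin\hat J_{t-1}$);
* $u\in N(\hat J_{t-1}\cap X_{t-1})$, and $u$ is the $r$-th element of $\Lambda_t(\pi)\cap N(\hat J_{t-1}\cap X_{t-1})$ (resp. of $X_t\cap N(\hat J_{t-1}\cap X_{t-1})$).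

Otherwise $\hat J_t=\hat J_{t-1}$. All this is $\mathcal H_{t-1}$-measurable: the nature of step $t$, hence $\Lambda_t$ and $X_t$, is determined by $\mathcal H_{t-1}$, and the rows of vertices in $X_{t-1}$ are revealed.

In Case B, after step $t_1$ the decoder reads $K$ from $\mathcal C_{t_1}$, forms $K\cup(\hat J_{t_1}\cap X_{t_1})$, reads $\mathrm{Rest}$ inside the common neighborhood of this set, and puts $\hat J_t=\hat J_{t_1}\cup\mathrm{Rest}$ for $t>t_1$. The set is contained in $X_{t_1}$, so its common neighborhood is determined by $\mathcal H_{t_1}$. If the index or a position is out of range, the decoder puts $\hat J_t=\hat J_{t_1}$. In Case A, $\hat J_t=\hat J_{t_1}$ for $t>t_1$.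

**Step 1: the decoder is correct.** *For the true code, $\hat J_t=J_t$ for all $t\le t_1$.* We use induction on $i$. Suppose $\hat J_t=J_t$ up to $t=\iota_{u_{i-1}}$ ($t=0$ if $i=1$) and symbol $i$ is pending afterwards. At step $\iota_{u_i}$ the conditions hold by definition of the symbol, so it suffices that the decoder does not fire at an earlier step $t'$ with $\iota_{u_{i-1}}<t'<\iota_{u_i}$.

Suppose it fires first at such a $t'$, adding $u'$. Between the two identifications $J$ is constant and $X$ increases, so $J_s\cap X_s$ is increasing for $\iota_{u_{i-1}}\le s<\iota_{u_i}$. It has cardinality $h_i$ both at $s=t'-1$ and at $s=\iota_{u_i}-1$, so it is the same set $H$ at both times. Then $u'$ is the $r_i$-th element of $\Lambda_{t'}(\pi_i)\cap N(H)$ (resp. $X_{t'}\cap N(H)$). This is an initial segment of $\Lambda_{\iota_{u_i}}(\pi_i)\cap N(H)$ (resp. $X_{\iota_{u_i}}\cap N(H)$), whose $r_i$-th element is $u_i$. So $u'=u_i$. But $u'$ is an entry of the list already at time $t'<\iota_{u_i}$, whereas $u_i$ enters the list only at step $\iota_{u_i}$, and entries are distinct: a contradiction. After symbol $k$ nothing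 changes up to $t_1$, as required.

In Case B, since $K\subset X_{t_1}$ and $R\cap X_{t_1}=J_{t_1}\cap X_{t_1}$, the set $K\cup(J_{t_1}\cap X_{t_1})$ equals $Q\cap X_{t_1}$. The set $\mathrm{Rest}$ is disjoint from $X_{t_1}$ and $Q$ is a clique, so $\mathrm{Rest}\subset N(Q\cap X_{t_1})$. Hence $\mathrm{Rest}$ is decoded correctly.

**Step 2: payment for one code.** This step bounds the probability of a given true code. Mark every coin revealed at a step $t$ whose two endpoints lie in $\hat J_t$. Since $\hat J_t$ is $\mathcal H_{t-1}$-measurable, Lemma 1 applies for each fixed code. On $\mathcal G$ with the true code, all marked coins lie in $Q$ and are positive, and all pairs of $Q$ are eventually revealed.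

By (7), for each $i$ at least $l_i-C$ pairs $\{u_i,v\}$ with $v\in J_{\iota_{u_i}-1}$ are revealed at or after step $\iota_{u_i}$; then both endpoints lie in $\hat J$, so these coins are marked. In Case B, by (8), in addition at least $\binom\rho2+\rho l_e-C\rho$ pairs (Rest–Rest, and Rest–light elements of $J_{t_1}$) are unrevealed after step $t_1$; they are revealed later and are marked. All these pairs are distinct: among the first, the endpoint identified later is $u_i$, and the second involve $\mathrm{Rest}$. So the probability that the run is in $\mathcal G$ and has a given code as its true code is at most $p^z$, where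
$$z=\sum_i(l_i-C)\ \ [\text{Case A}],\qquad z=\sum_i(l_i-C)+\tbinom\rho2+\rho l_e-C\rho\ \ [\text{Case B}].\tag{10}$$
Here $z$ is determined by the code, since $l_i=|P|+i-1-h_i$.

**Step 3: counting codes.** Only *realizable* codes, those that are the true code of at least one run in $\mathcal G$, enter the union bound. For these, (9) and all relations of Section 8 between $h_i,l_i,h_e,l_e,\rho,m$ hold. By (5), with $X=\Lambda_t(\pi_i)$ or $X_t$ and $S=J_{t-1}\cap X_{t-1}$, $t=\iota_{u_i}\le t_1$, we have $r_i\le\mathsf b(h_i)$.

Fix the *shape* of the code: the case, $t_1,|P|,k,h_e,l_e,\rho$, all $h_i$, all types, and the pivots $\pi_i$ as indices in $P$. There are at most $n^3+1$ values of $t_1$, and the other data are $O(L)$ numbers, each with $O(L)$ possible values; so there are $b^{O(L\log L)}$ shapes. Given the shape, one must still choose $P$ (at most $n^{6\tau L}$ ways), the ranks $r_i$, and in Case B the index of $K$ (at most $n^{\xi L/4}$ ways by (3)) and $\mathrm{Rest}$ (at most $n^{2\tau\rho}$ ways by Lemma 3, as $|Q\cap X_{t_1}|=s_1$). So the logarithm of the number of realizable codes of the shape is at most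
$$6\tau L^2+\sum_i\big[(D-h_i)^++2\tau L\big]\ \ \Big[+\tfrac\xi4L^2+2\tau L\rho\ \text{ in Case B}\Big].$$
Now $k,\rho\le3L$ and $CL=O(L\log L)=o(L^2)$, and $\binom\rho2+\rho l_e=\frac12[(\rho+l_e)^2-l_e^2]-\frac\rho2$. With (9) and (10), the logarithm of (number of realizable codes of the shape) $\times\,p^z$ is at most
$$\text{Case A:}\quad\Phi(h_e,l_e)+12\tau L^2+o(L^2);\tag{11}$$
$$\text{Case B:}\quad\Phi(h_e,l_e)-\tfrac12\big[(\rho+l_e)^2-l_e^2\big]+\big(18\tau+\tfrac\xi4\big)L^2+o(L^2).\tag{12}$$

## 11. Both exponents are negative

**Case A.** First we show that almost all of $R$ is identified. Let $U_0=R\setminus J_{t_1}$; its elements are light, so pairs inside $U_0$ are revealed by $t_1=t^*$ only in light steps, and by (6) at most $C|U_0|$ of them are. By (4), $\binom{|U_0|}2-C|U_0|\le2\zeta L^2$. If $|U_0|>3\sqrt\zeta L$, then, since $C=O(\log L)$, the left side would be at least $0.49\,|U_0|^2>4\zeta L^2$, which is impossible. So $|U_0|\le3\sqrt\zeta L=\frac{3\eta}{10}L\le\frac\eta2L$, and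
$$h_e+l_e=|R|-|U_0|\ge m-|K|-\tfrac\eta2L .$$
Moreover $|K|+h_e=|Q\cap X_{t_1}|\le s_1-1\le L$ and $|K|<\kappa L$.

* If $h_e\ge D$: then $\lambda(h_e)=0$ and $l_e\ge m-(|K|+h_e)-\frac\eta2L\ge m-L-\frac\eta2L\ge(\frac\delta2+\frac\eta2)L$. So $\Phi=\frac12(D^2-l_e^2)\le-\frac{\delta\eta}4L^2\le-\frac\eta4L^2$.
* If $h_e<D$: put $s=h_e+l_e\ge(1+\frac\delta2+\eta)L-\kappa L-\frac\eta2L=(\delta+\frac\eta2)L$. Then $l_e-\lambda(h_e)=s-D$, and $\Phi=\frac12[D^2-(s-D)^2]=-\frac12s(s-\delta L)\le-\frac{\delta\eta}4L^2\le-\frac\eta4L^2$.

By (11) the exponent is at most $(-\frac\eta4+0.012\,\eta)L^2+o(L^2)\le-\frac\eta5L^2$.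

**Case B.** Here $h_e=s_1-|K|\ge(1-\tau)L-\kappa L=(\frac\delta2-\tau)L$, so $\lambda(h_e)\le\tau L$ and
$$\Phi(h_e,l_e)\le\tfrac12D^2-\tfrac12l_e^2+\lambda(h_e)\,l_e\le\tfrac12D^2-\tfrac12l_e^2+3\tau L^2 .$$
Since $K\subset X_{t_1}$, the set $Q\setminus X_{t_1}$ is the disjoint union of $J_{t_1}\setminus X_{t_1}$ and $\mathrm{Rest}$, so $\rho+l_e=m-s_1\ge m-L\ge(\frac\delta2+\eta)L$. The terms $\frac12l_e^2$ cancel in (12), and the exponent is at most
$$\tfrac12\big[(\tfrac\delta2)^2-(\tfrac\delta2+\eta)^2\big]L^2+\big(21\tau+\tfrac\xi4\big)L^2+o(L^2)\le-\tfrac\eta2L^2+0.03\,\eta L^2+o(L^2)\le-\tfrac\eta4L^2 .$$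
We used $\delta\ge1$, $21\tau=0.021\,\eta$, and $\xi=\frac{\eta^3}{600}$, so $\frac\xi4\le0.001\,\eta$.

**Conclusion.** Summing over the $b^{O(L\log L)}$ shapes, $P(\mathcal G)\le b^{-\eta L^2/6}$ for large $n$. With Lemmas 2, 3 and 4,
$$P(\text{success})\le P(\mathcal G)+2\cdot2^{-n^{\Omega(1)}}+n^{-\Omega(L)}\le n^{-c\log n}$$
for some $c>0$. This proves Theorem 1(b). Together with (a), and with $p=\frac12$ for the question as posed,
$$\alpha_\star(\delta)=1+\frac\delta2\qquad(1\le\delta<2).\qquad\blacksquare$$

## 12. Sublinear budgets, the infinite board, and online Ramsey numbers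

**Proof of Corollary 2.** The range $1\le\delta<2$ is Theorem 1. For $\delta\ge2$ all pairs may be queried, and the clique number is $(2+o(1))\log n$ w.h.p. Let $0<\delta<1$.

*Upper bound.* Let $\eta>0$, $n'=\lceil4n^\delta\rceil$ and $m'=\lceil(\frac32+\eta)\log n'\rceil$. Suppose an algorithm with at most $n^\delta$ queries finds a clique of size at least $m'$. Reduce its output to $m'$ vertices and query all pairs of the output, which takes $O(L^2)$ further queries. Now at most $2n^\delta\le n'$ queries are made, and at most $4n^\delta\le n'$ vertices are touched, including the whole output. Label touched vertices $1,2,\dots$ in order of appearance. As all coins are i.i.d., this is an algorithm on $G(n',p)$ with at most $n'$ queries. By Theorem 1(b) with $\delta=1$ it succeeds with probability $o(1)$. Since $(\frac32+\eta)\log n'=(\frac32+\eta)\delta\log n+O(1)$ and $\eta$ is arbitrary, $\alpha_\star(\delta)\le\frac32\delta$.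

*Lower bound.* Run Theorem 1(a) with $\delta=1$ on $\lfloor n^\delta\rfloor$ vertices. This takes at most $n^\delta$ queries and gives every constant below $\frac32\delta$. $\square$

**Proof of Corollary 3.** Suppose $q$ queries find $K_m$, with all pairs queried, with probability $\ge\frac12$. Then $q\ge\binom m2$, so $q\to\infty$ as $m\to\infty$. Relabeling the at most $2q$ touched vertices gives an algorithm on $G(2q,p)$ with $q\le2q$ queries. Theorem 1(b) with $\delta=1$ gives $m\le(\frac32+o(1))\log(2q)$, i.e. $q\ge p^{-(2/3-o(1))m}$.

Conversely, let $\varepsilon>0$ and $n=\lceil b^{(2/3+\varepsilon)m}\rceil$. Then $m\le\alpha\log n$ with $\alpha=(\frac23+\varepsilon)^{-1}<\frac32$. Theorem 1(a) with $\delta=1$ on $n$ vertices finds a clique of size at least $m$ with at most $n$ queries and probability $1-o(1)$, and every pair of the clique found there has been queried. Let $\varepsilon\to0$. $\square$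

**Proof of Corollary 4.** Suppose Builder has a strategy forcing a monochromatic $K_m$ within $N$ turns. Against a Painter coloring uniformly at random, a monochromatic $K_m$ always arises within $N$ turns, so for one of the two colors a $K_m$ in that color arises with probability $\ge\frac12$. Reading that color as "edge" gives an adaptive algorithm finding $K_m$ in $G(\infty,\frac12)$, all pairs queried, with at most $N$ queries and probability $\ge\frac12$. By Corollary 3 with $p=\frac12$, $N\ge2^{(2/3-o(1))m}$. $\square$
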